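# Nonexpansive maps without fixed points in spaces that contain no isometric copy of $L_1[0,1]$

## 1. An infinite array of coins and a map that never settles

Throughout, $\mathbb N=\{1,2,\dots\}$. Toss a fair coin for every place $(i,l)$ of an infinite array. The outcomes are the points $s=(s_{il})$ of
$$\Omega=\{0,1\}^{\mathbb N\times\mathbb N},$$
and $m$ is the fair coin measure on $\Omega$. Two things can be read off from $s$. The first row gives a number, and deleting the first row gives a new array:
$$\theta(s)=\sum_{l}2^{-l}s_{1l},\qquad (\sigma s)_{il}=s_{i+1,l}.$$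
By binary expansion $\theta$ is uniformly distributed on $[0,1]$. The shift $\sigma$ preserves $m$. Since $\theta$ uses only row $1$ and $\sigma$ only the rows from $2$ on, $\theta$ and $\sigma$ are independent.

Write $L_1=L_1(\Omega,m)$ and consider the set and the map
$$C=\Big\{f\in L_1:\ 0\le f\le 1\text{ a.e.},\ \int f\,dm=\tfrac12\Big\},\qquad Tf(s)=\begin{cases}1,&\theta(s)\le f(\sigma s),\\ 0,&\text{otherwise.}\end{cases}$$
In words: $f$ assigns to every array a probability. To compute $Tf(s)$, remove the first row, look up the probability $f(\sigma s)$, and use the first row as a random number to decide between $1$ and $0$.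

Let us iterate by hand, starting from the constant $\frac12$. We have $\theta(s)\le\frac12$ exactly when $s_{11}=0$, up to a null set, so $T(\tfrac12)=1_{\{s_{11}=0\}}$. Next, suppose that $g\in C$ takes only the values $0$ and $1$. Where $g(\sigma s)=1$ the condition $\theta(s)\le 1$ always holds, and where $g(\sigma s)=0$ it holds only if $\theta(s)=0$, a null event. So
$$Tg=g\circ\sigma\quad\text{a.e., whenever } g\in C\text{ is }\{0,1\}\text{-valued.}\tag{1}$$
Therefore $T^2(\frac12)=1_{\{s_{21}=0\}}$, and in general $T^n(\frac12)=1_{\{s_{n1}=0\}}$. Any two of these iterates differ with probability $\frac12$, so they stay at $L_1$-distance $\frac12$ from each other.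

Two facts about $T$ come from conditioning on $\sigma s=t$ (Fubini's theorem). Given $t$, the variable $\theta$ is still uniform. So $Tf=1$ has conditional probability $f(t)$, and $Tf\ne Tf'$ means that $\theta$ lies between $f(t)$ and $f'(t)$, which has conditional probability $|f(t)-f'(t)|$. Hence for $f,f'\in C$ and $\varphi\in L_\infty$
$$\int (Tf)\,(\varphi\circ\sigma)\,dm=\int f\varphi\,dm,\tag{2}$$
$$\|Tf-Tf'\|_1=\|f-f'\|_1.\tag{3}$$
By (3), $Tf$ depends only on the a.e. class of $f$. By (2) with $\varphi=1$, $\int Tf=\frac12$, so $T(C)\subset C$.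

*$T$ has no fixed point in $C$.* If $g=Tg$, then $g$ is $\{0,1\}$-valued, because every $Tf$ is. By (1), $g=g\circ\sigma$ a.e., hence $g=g\circ\sigma^n$ a.e. for all $n$. So, up to null sets, $g$ is a function of the rows below row $n$, for every $n$. By Kolmogorov's zero-one law $g$ is a.e. constant. The constant is $0$ or $1$, while $\int g=\frac12$: a contradiction.

*$C$ is weakly compact in $L_1$.* It is convex, bounded and closed in the Hilbert space $L_2(\Omega,m)$, hence weakly compact there, and the inclusion $L_2\to L_1$ is bounded and linear, hence continuous for the weak topologies.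

So a distance-preserving map of a convex weakly compact set need not have a fixed point. We used the exact equality (3), which is a statement about the norm of $L_1$. How much of $L_1$ must be present for such an accident to happen?

## 2. The weak fixed point property and isometric copies of $L_1[0,1]$

**Definition (nonexpansive map, w-FPP).** A mapping $T:C\to C$ on a subset $C$ of a Banach space $(X,\|\cdot\|)$ is *nonexpansive* if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. The space $X$ has the *weak fixed point property* (w-FPP) if for every nonempty convex weakly compact $C\subset X$ and every nonexpansive $T:C\to C$ there is $x\in C$ with $Tx=x$.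

Both the map and the norm matter. The weak topology, and so the class of weakly compact sets, does not change when the norm is replaced by an equivalent one; the class of nonexpansive maps does.

**Definition (isometric copy).** $X$ *contains $L_1[0,1]$ isometrically* if there is a linear isometry from $L_1[0,1]$ into $X$. Likewise $X$ contains $\ell_1^2=(\mathbb R^2,|x|+|y|)$ isometrically if there is a linear isometry $\ell_1^2\to X$.

For example, $L_1[0,1]$ contains $\ell_1^2$ isometrically: send the unit vectors to the normalized indicators of two disjoint sets of positive measure. Enumerating $\mathbb N\times\mathbb N$ and using binary expansions, $(\Omega,m)$ is isomorphic mod $0$ to $[0,1]$ with Lebesgue measure, so $L_1(\Omega,m)$ and $L_1[0,1]$ are isometric.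

**Definition (function Banach lattice).** A *function Banach lattice* is a Banach space $X$ of a.e. classes of real-valued measurable functions on a $\sigma$-finite measure space, with the pointwise a.e. order, satisfying the *ideal property*: if $g\in X$ and $f$ is measurable with $|f|\le|g|$ a.e., then $f\in X$ and $\|f\|\le\|g\|$.

The spaces $L_p$ are examples. The space $C[0,1]$ is not: $1_{[0,1/2]}\le 1$, but $1_{[0,1/2]}$ is not a.e. equal to a continuous function.

**Definition (strictly convex norm).** A norm $p$ is *strictly convex* if $p(h+h')=p(h)+p(h')$ with $h,h'\ne0$ implies $h'=rh$ for some $r>0$.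

The Euclidean norm on $\mathbb R^2$ is strictly convex and $\ell_1^2$ is not (take the two unit vectors). Hence a strictly convex space contains no isometric copy of $\ell_1^2$, and so none of $L_1[0,1]$.

**One implication.** *If $X$ has the w-FPP, then $X$ does not contain $L_1[0,1]$ isometrically.* D. Alspach (*A fixed point free nonexpansive map*, Proc. AMS 82 (1981), 423–424) gave a weakly compact convex $C\subset L_1[0,1]$ and a nonexpansive fixed-point-free $T:C\to C$; the pair of Section 1 is also of this kind. If $J:L_1[0,1]\to X$ is a linear isometry, then $J(C)$ is convex and weakly compact, and $JTJ^{-1}:J(C)\to J(C)$ is nonexpansive without fixed point.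

**Simple cases of the converse.** Suppose $X$ has finite dimension. It contains no copy of $L_1[0,1]$, a weakly compact convex set is compact convex, and Brouwer's theorem gives a fixed point; so the w-FPP holds. Suppose $X=\ell_1$. By the Schur property weakly convergent sequences converge in norm, so weakly compact sets are norm compact (by the Eberlein–Šmulian theorem), and Schauder's theorem gives the w-FPP. Also $\ell_1$ contains no copy of $L_1[0,1]$, because $L_1[0,1]$ contains norm-one weakly null sequences: in $L_1(\Omega)$ take $(-1)^{s_{n1}}$, $n\ge1$, an orthonormal sequence, and test it against $\varphi\in L_\infty\subset L_2$ with Bessel's inequality. For $X=L_1[0,1]$ both sides of the equivalence fail. So in these cases "w-FPP" and "no isometric $L_1[0,1]$" agree.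

A larger family is recorded in the source of the problem, the slides "Variable Lebesgue Spaces $L^{p(t)}(\Omega)$ versus $Lp(\Omega)$ spaces when it comes to Fixed Point Theory" (https://www.icmat.es/congresos/2022/BSBL/slides/Japon.pdf). For a $\sigma$-finite $(\Omega,\Sigma,\mu)$ and a measurable $p:\Omega\to[1,+\infty)$, the space $L^{p(\cdot)}(\Omega)$ consists of the measurable $f$ with $\int_\Omega|f/\lambda|^{p(t)}d\mu<\infty$ for some $\lambda>0$, with the Luxemburg norm $\inf\{\lambda>0:\int_\Omega|f(t)/\lambda|^{p(t)}d\mu(t)\le1\}$. For example, if $p=1$ on $[0,\frac12]$ and $p=2$ on $(\frac12,1]$, then functions supported on $[0,\frac12]$ have their usual $L_1$-norm, so this space contains $L_1[0,1]$ isometrically. The known result is that $L^{p(\cdot)}(\Omega)$ always has the w-FPP if and only if it does not contain $L_1[0,1]$ isometrically. The question asked there is: *let $X$ be a Banach space or a function Banach lattice; does $X$ have the w-FPP if and only if it does not contain $L_1[0,1]$ isometrically?*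

The answer is no in both cases. We shall prove two theorems.

**Theorem A.** *For every $\varepsilon\in(0,1)$ there is a lattice norm $\|\cdot\|_X$ on $L_1(\Omega,m)$, with $(\Omega,m)$ a probability space isomorphic mod $0$ to $[0,1]$ with Lebesgue measure, such that*

1. *$\|k\|_1\le\|k\|_X\le(1+\varepsilon)\|k\|_1$ for all $k$, so $X=(L_1(\Omega),\|\cdot\|_X)$ is a function Banach lattice;*
2. *$X$ contains no isometric copy of the two-dimensional space $\ell_1^2$; in particular it contains no isometric copy of $L_1[0,1]$;*
3. *$X$ fails the w-FPP.*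

**Theorem B.** *For every $\varepsilon\in(0,1)$ the hyperplane $L_1^0(\Omega)=\{h\in L_1(\Omega):\int h\,dm=0\}$ has a strictly convex norm $p$ with $(1+\varepsilon)^{-1}\|h\|_1\le p(h)\le\|h\|_1$ such that $(L_1^0,p)$ fails the w-FPP. Consequently $L_1[0,1]$ has an equivalent strictly convex norm failing the w-FPP.*

Theorem A answers the question for lattices, and hence also for Banach spaces. In Theorem B every subspace of the example is strictly convex.

## 3. Why $T$ alone resists a change of norm

The obvious plan is to keep $C$ and $T$ and to change the norm slightly, so that isometric copies of $\ell_1^2$ disappear. For this we use the *Walsh functions*. For finite $F\subset\mathbb N\times\mathbb N$ let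
$$w_F(s)=\prod_{(i,l)\in F}(-1)^{s_{il}},\qquad \hat k(F)=\int k\,w_F\,dm .$$
Since $w_Fw_{F'}=w_{F\triangle F'}$ and $\int w_F=0$ for $F\ne\emptyset$, they are orthonormal in $L_2$. Their span is an algebra of continuous functions that separates points, so by Stone–Weierstrass it is dense in $C(\Omega)$, hence in $L_2$; they form an orthonormal basis. A function $k\in L_1$ with all $\hat k(F)=0$ is $0$, because by density $\int k\varphi=0$ for all continuous $\varphi$.

Choose $a_F>0$ with $\sum_Fa_F<\infty$ and try
$$N(k)=\Big(\|k\|_1^2+\sum_Fa_F\,\hat k(F)^2\Big)^{1/2}.$$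
This is an equivalent norm, as $|\hat k(F)|\le\|k\|_1$. It is strictly convex: if $N(k+k')=N(k)+N(k')$ with $k,k'\neq 0$, then equality in Minkowski's inequality for the sequences $(\|k\|_1,(\sqrt{a_F}\hat k(F))_F)$ and $(\|k'\|_1,(\sqrt{a_F}\hat k'(F))_F)$ in $\ell_2$ makes them positively proportional, so $k'=rk$ with $r>0$.

But $T$ is not nonexpansive for $N$. Write $w_i=w_{\{(i,1)\}}$ and $a_i=a_{\{(i,1)\}}$, and take $x=1_{\{s_{n1}=0\}}=\frac12+\frac12w_n$ and $y=\frac12$. By the computations in Section 1,
$$x-y=\tfrac12w_n,\qquad Tx-Ty=1_{\{s_{n+1,1}=0\}}-1_{\{s_{11}=0\}}=\tfrac12(w_{n+1}-w_1).$$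
Both have $L_1$-norm $\frac12$, so
$$N(x-y)^2=\tfrac14+\tfrac14a_n,\qquad N(Tx-Ty)^2=\tfrac14+\tfrac14(a_{n+1}+a_1),$$
and since $a_n\to0$ the second is larger for large $n$. The obstacle is visible. The $L_1$-part is preserved *exactly* by (3), so it leaves no room to absorb what happens to the added part, and $T$ turns a difference that the added part hardly sees into one that involves the first row.

So we create room. Let $A$ be a linear operator with $A(C)\subset C$, and suppose that a norm satisfies one of
$$\|Ak\|_X\le\|k\|_1\le\|k\|_X,\tag{4}$$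
$$\|Ah\|_1\le p(h)\le\|h\|_1.\tag{5}$$
In case (4), $A\circ T$ is nonexpansive: $\|ATx-ATy\|_X\le\|Tx-Ty\|_1=\|x-y\|_1\le\|x-y\|_X$. In case (5), $T\circ A$ is nonexpansive: $p(TAf-TAf')\le\|TAf-TAf'\|_1=\|Af-Af'\|_1\le p(f-f')$. In both cases the map passes through the $L_1$-norm, where (3) is exact, and the new norm only has to fit into the gap between $\|A\,\cdot\|$ and $\|\cdot\|$. If $ATx=x$, then $g=Tx$ satisfies $TAg=T(ATx)=Tx=g$. So in both cases it suffices that
$$g=TAg\ \text{ has no solution }g\in C.\tag{6}$$

This last condition is a real restriction. If $Af=\int f$ (maximal smoothing), then $AT(\frac12)=\frac12$ and we have a fixed point. Moreover the argument of Section 1 does not carry over as it stands: it used that a fixed point $g$ is $\{0,1\}$-valued, so that $Tg=g\circ\sigma$; now $T$ is applied to $Ag$, which need not be $\{0,1\}$-valued. We want an $A$ that spreads mass everywhere, so that the gap is useful, and yet is close to the identity, so that (6) survives.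

## 4. Smoothing by finitely many random flips

Regard $\Omega$ as a compact group under coordinatewise addition mod $2$; then $m$ is its Haar measure and $-g=g$. Let $\Gamma\subset\Omega$ be the countable subgroup of finitely supported elements. Two points are in the same $\Gamma$-orbit when they differ in finitely many coordinates.

**Zero-one law.** *If $E$ is measurable and $E+g=E$ up to null sets for every $g\in\Gamma$, then $m(E)\in\{0,1\}$. A measurable function $r$ with $r(s+g)=r(s)$ a.e. for each $g\in\Gamma$ is a.e. constant.*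

*Proof.* Let $f=1_E$, let $F\ne\emptyset$, pick $(i,l)\in F$, and let $e\in\Gamma$ have its only $1$ at $(i,l)$. Then $w_F(s+e)=-w_F(s)$, and translation by $e$ preserves $m$, so
$$\hat f(F)=\int f(s+e)w_F(s+e)\,dm(s)=-\int f\,w_F\,dm=-\hat f(F).$$
So $\hat f(F)=0$ for all $F\ne\emptyset$, and $f$ is a.e. equal to the constant $m(E)$, which must be $0$ or $1$. For a function $r$, each set $\{r\le t\}$ with $t$ rational has measure $0$ or $1$, so $r$ is a.e. constant. $\square$

**Definition of $A$.** Fix $\eta\in(0,\frac12)$ and put $\delta_{il}=\eta2^{-i-l}$, so that $\delta_{il}<\frac12$ and $\sum_{i,l}\delta_{il}=\eta$. Let $\xi_{il}$ be independent random bits with $P(\xi_{il}=1)=\delta_{il}$. By Borel–Cantelli only finitely many $\xi_{il}$ equal $1$ almost surely, so $\xi\in\Gamma$ a.s. Put $\nu(g)=P(\xi=g)$ for $g\in\Gamma$; then $\sum_{g\in\Gamma}\nu(g)=1$. Next,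
$$c:=\nu(0)=\prod_{i,l}(1-\delta_{il})\ge1-\sum_{i,l}\delta_{il}=1-\eta>0,\tag{7}$$
and $\nu(g)=c\prod_{(i,l):\,g_{il}=1}\frac{\delta_{il}}{1-\delta_{il}}>0$ for every $g\in\Gamma$. Define
$$Af(s)=\sum_{g\in\Gamma}\nu(g)f(s+g).$$

In words: flip a few randomly chosen coins and average. For $f\in L_1$ the series converges absolutely a.e. and in $L_1$, since $\sum_g\nu(g)\int|f(s+g)|dm=\|f\|_1$. The properties we need are the following.

- $A$ is linear, positive, $\|Af\|_1\le\|f\|_1$, $|Af|\le A|f|$, $A1=1$ and $\int Af=\int f$. In particular $A(C)\subset C$.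
- $\int(Af)\varphi=\int f\,A\varphi$ for $f\in L_1$, $\varphi\in L_\infty$: substitute $s\mapsto s+g$ in each term and use $-g=g$.
- $Au\ge cu$ for $0\le u\in L_1$: keep only the term $g=0$.
- *Positivity.* If $0\le u\in L_1$ and $u\ne0$, then $Au>0$ a.e. Indeed all $\nu(g)>0$, so $\{Au>0\}=\bigcup_{g\in\Gamma}(\{u>0\}+g)$ up to null sets. This set is $\Gamma$-invariant and has positive measure, so it has measure $1$.
- *Walsh functions are eigenfunctions.* Since $w_F(s+g)=w_F(s)w_F(g)$,
$$Aw_F=\alpha(F)w_F,\qquad\alpha(F)=E\,w_F(\xi)=\prod_{(i,l)\in F}(1-2\delta_{il})>0.\tag{8}$$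

So $A$ is close to the identity ($Au\ge cu$ with $c\geq 1-\eta$) and still spreads any positive mass over all of $\Omega$.

## 5. The equation $g=TAg$ has no solution

**Lemma 1.** *There is no $g\in C$ with $g=TAg$.*

*Proof.* **Step 1: compare Walsh coefficients along the shift.** The aim is to replace the relation $g=g\circ\sigma$ of Section 1, which is no longer available. Let $F^+=\{(i+1,l):(i,l)\in F\}$, so that $w_{F^+}=w_F\circ\sigma$. If $g=TAg$, then by (2) applied to $Ag\in C$, the self-adjointness of $A$ and (8),
$$\hat g(F^+)=\int T(Ag)\,(w_F\circ\sigma)\,dm=\int(Ag)\,w_F\,dm=\int g\,Aw_F\,dm=\alpha(F)\,\hat g(F).$$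
With $F^{+n}$ the $n$-fold shift of $F$, iteration gives
$$\hat g(F^{+n})=\Big(\prod_{j=0}^{n-1}\alpha(F^{+j})\Big)\hat g(F).\tag{9}$$

**Step 2: the losses are bounded.** The aim is to see that the factor in (9) does not tend to $0$. We have
$$\prod_{j\ge0}\alpha(F^{+j})=\prod_{(i,l)\in F}\ \prod_{j\ge0}(1-2\delta_{i+j,l})>0,$$
because each factor is positive ($\delta_{il}<\frac12$) and $\sum\delta_{il}<\infty$.

**Step 3: conclude.** Let $F\ne\emptyset$. The sets $F^{+n}$, $n\ge0$, are distinct and $g\in L_2$, so Bessel's inequality gives $\hat g(F^{+n})\to0$. By (9) and Step 2, $\hat g(F)=0$. Hence $g=\hat g(\emptyset)=\int g=\frac12$ a.e. But $g=T(Ag)$ is $\{0,1\}$-valued, a contradiction. $\square$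

The choice of summable $\delta_{il}$ is used exactly in Step 2: smoothing multiplies the coefficients by numbers below $1$ at every turn, and the total loss along the shift must stay away from $0$.

## 6. Majorants of the form $Au$

For Theorem A we need a lattice norm that satisfies (4). If $|k|\le Au$ with $u\ge0$, then (4) and the lattice property leave no choice but $\|k\|_X\le\|Au\|_X\le\|u\|_1$. This suggests taking the best such bound:
$$|k|_A=\inf\{\|u\|_1:\ 0\le u\in L_1,\ |k|\le Au\text{ a.e.}\}.$$
Think of $\|u\|_1$ as the price of $u$; spreading is free, and $|k|_A$ is the least price for which the spread-out $Au$ covers $|k|$.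

**A two-point model.** Replace $\Omega$ by the group $\{0,1\}$ with weight $\frac12$ at each point, and let $Af(s)=(1-\delta)f(s)+\delta f(s+1)$ with $0<\delta<\frac12$. For $k=(x,y)$ with $x,y\ge0$ we minimize $\frac12(u_0+u_1)$ over $u_0,u_1\ge0$ with
$$(1-\delta)u_0+\delta u_1\ge x,\qquad \delta u_0+(1-\delta)u_1\ge y .$$
Adding the constraints gives $u_0+u_1\ge x+y$. The first alone gives $u_0+u_1\ge x/(1-\delta)$, since $\delta\le1-\delta$, and the second gives $u_0+u_1\ge y/(1-\delta)$. These bounds are sharp:
$$|(x,y)|_A=\tfrac12\max\Big\{x+y,\ \frac{x}{1-\delta},\ \frac{y}{1-\delta}\Big\}.$$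
Indeed, if $y\le\frac{\delta}{1-\delta}x$, take $u=(\frac{x}{1-\delta},0)$; symmetrically if $x\le\frac\delta{1-\delta}y$; in the remaining case solving both constraints with equality gives $u_0=\frac{(1-\delta)x-\delta y}{1-2\delta}\ge0$ and $u_1=\frac{(1-\delta)y-\delta x}{1-2\delta}\ge0$, with $u_0+u_1=x+y$. The unit ball is a square with its four corners cut off. In particular $|(1,0)|_A+|(0,1)|_A=\frac1{1-\delta}$, but $|(1,1)|_A=1$. What was bought to cover $(1,0)$ also covers a part of $(0,1)$, so disjoint vectors lose additivity. In $\Omega$ the positivity of $A$ will make this happen for *every* pair of nonzero disjoint functions.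

Now return to $\Omega$ and let $\eta=\varepsilon/(1+\varepsilon)\in(0,\frac12)$, so that (7) reads $c\ge(1+\varepsilon)^{-1}$. Put
$$\|k\|_X=\tfrac12\big(\|k\|_1+|k|_A\big).$$
The first summand will force vectors spanning $\ell_1^2$ to be disjoint; the second will then rule them out.

**Proof of item 1 of Theorem A.** The aim is to check that this is a lattice norm with the right constants. $|k|_A$ is absolutely homogeneous. It is subadditive, because $|k|\le Au$ and $|k'|\le Au'$ imply $|k+k'|\le A(u+u')$. It is monotone in $|k|$ by definition. If $|k|\le Au$, then $\|k\|_1\le\int Au=\|u\|_1$. Also $|k|\le A(c^{-1}|k|)$ because $Au\ge cu$. Hence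
$$\|k\|_1\le|k|_A\le c^{-1}\|k\|_1\le(1+\varepsilon)\|k\|_1.\tag{10}$$
So $\|k\|_1\le\|k\|_X\le(1+\varepsilon)\|k\|_1$. The norm is equivalent to $\|\cdot\|_1$, so $X$ is complete. If $|f|\le|g|$ with $g\in L_1$, then $f\in L_1$, and both $\|\cdot\|_1$ and $|\cdot|_A$ are no larger at $f$ than at $g$. So $X$ is a function Banach lattice. $\square$

**Lemma 2.** *The infimum defining $|k|_A$ is attained.*

*Proof.* **Step 1: pass to a limit in the space of measures.** A minimizing sequence in $L_1$ need not converge weakly in $L_1$, so we use weak* compactness of measures. Let $u_n\ge0$, $|k|\le Au_n$, $\|u_n\|_1\to|k|_A$. Since $\Omega$ is compact metrizable, after passing to a subsequence the measures $u_nm$ converge weak* to a positive Borel measure $\mu$. Testing with $\varphi=1$, $\mu(\Omega)=|k|_A$.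

**Step 2: the limit still dominates $|k|$.** Let $\varphi\ge0$ be continuous. The series for $A\varphi$ converges uniformly, so $A\varphi$ is continuous, and with $\tau_g(s)=s+g$
$$\int\varphi|k|\,dm\le\int\varphi\,Au_n\,dm=\int(A\varphi)u_n\,dm\ \longrightarrow\ \int A\varphi\,d\mu=\int\varphi\,d\Big(\sum_{g\in\Gamma}\nu(g)(\tau_g)_*\mu\Big).$$
This holds for all continuous $\varphi\ge0$, so by the Riesz theorem $|k|\,m\le\sum_g\nu(g)(\tau_g)_*\mu$ as measures.

**Step 3: discard the singular part.** Write $\mu=um+\mu_s$ with $0\le u\in L_1$ and $\mu_s\perp m$. Let $N$ be an $m$-null Borel set that carries $\mu_s$. Then $\sum_g\nu(g)(\tau_g)_*\mu_s$ is carried by $N'=\bigcup_{g\in\Gamma}(N+g)$, a countable union of null sets, so $m(N')=0$. The measure $(\tau_g)_*(um)$ has density $u(s-g)=u(s+g)$, so $\sum_g\nu(g)(\tau_g)_*(um)=(Au)m$. Restricting the inequality of Step 2 to $\Omega\setminus N'$ gives $|k|\le Au$ a.e. Finally $\|u\|_1\le\mu(\Omega)=|k|_A$, and $\ge$ holds by definition. $\square$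

## 7. Disjoint functions are never additive, and the proof of Theorem A

**Lemma 3.** *If $k_1,k_2\in L_1$ are nonzero and $k_1k_2=0$ a.e., then $|k_1+k_2|_A<|k_1|_A+|k_2|_A$.*

*Proof.* **Step 1: find where the purchase for $k_2$ helps $k_1$.** Let $u_1,u_2$ be minimizers for $k_1,k_2$ (Lemma 2). Since $k_2\ne0$, $u_2\ne0$, so $Au_2>0$ a.e. by positivity, also on the set where $k_1$ lives. For $\theta\in(0,1)$ (here $\theta$ is a number, not the function of Section 1) let
$$B_\theta=\{Au_2<\theta|k_1|\},$$
the part where $Au_2$ does not cover even the fraction $\theta$ of $|k_1|$. Since $Au_2\ge0$, we have $k_1\ne0$ on $B_\theta$. As $\theta\downarrow0$, the sets $B_\theta$ decrease to a null set, because $|k_1|<\infty$ and $Au_2>0$ a.e. By (10) and dominated convergence,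
$$|k_11_{B_\theta}|_A\le c^{-1}\|k_11_{B_\theta}\|_1\to0 .$$
Since $|k_1|_A\ge\|k_1\|_1>0$, we may fix $\theta$ with $|k_11_{B_\theta}|_A<|k_1|_A$.

**Step 2: build a cheaper majorant.** The plan is to buy only the fraction $1-\theta$ of $u_1$, let $Au_2$ supply the missing fraction off $B_\theta$, and repair $B_\theta$ separately. Let $u_3$ be a minimizer for $k_11_{B_\theta}$ and
$$u=(1-\theta)u_1+\theta u_3+u_2\ge0 .$$
Then $Au\ge|k_1+k_2|$ a.e.:

- on $\{k_1=0\}$, $Au\ge Au_2\ge|k_2|=|k_1+k_2|$;
- on $\{k_1\ne0\}\setminus B_\theta$, where $k_2=0$, $Au\ge(1-\theta)|k_1|+Au_2\ge(1-\theta)|k_1|+\theta|k_1|=|k_1|$;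
- on $\{k_1\ne0\}\cap B_\theta$, where $k_2=0$, $Au\ge(1-\theta)|k_1|+\theta Au_3\ge(1-\theta)|k_1|+\theta|k_1|=|k_1|$.

**Step 3: count the price.**
$$|k_1+k_2|_A\le\|u\|_1=(1-\theta)|k_1|_A+\theta|k_11_{B_\theta}|_A+|k_2|_A<|k_1|_A+|k_2|_A.\qquad\square$$

Attainment matters for $u_2$: the number $\theta$, and with it the gain $\theta(|k_1|_A-|k_11_{B_\theta}|_A)$, is chosen after $u_2$. If $u_2$ were only nearly minimal, the argument would have to compare its excess with a gain that depends on $u_2$ itself.

**Proof of item 2 of Theorem A.** Suppose that $X$ contains $\ell_1^2$ isometrically. The images $k_1,k_2$ of the unit vectors satisfy $\|k_1\|_X=\|k_2\|_X=1$ and $\|k_1\pm k_2\|_X=\|k_1\|_X+\|k_2\|_X$. Now $\|\cdot\|_X$ is half the sum of two subadditive functions, so equality for the sum forces equality in each: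
$$\|k_1\pm k_2\|_1=\|k_1\|_1+\|k_2\|_1,\qquad|k_1+k_2|_A=|k_1|_A+|k_2|_A .$$
By the first, $|k_1+k_2|=|k_1|+|k_2|=|k_1-k_2|$ a.e. The left equality says $k_1k_2\ge0$ and the right one says $k_1k_2\le0$, so $k_1k_2=0$ a.e. Then the second contradicts Lemma 3. Since $L_1[0,1]$ contains $\ell_1^2$ isometrically, $X$ contains no isometric copy of $L_1[0,1]$ either. $\square$

**Proof of item 3 of Theorem A.** The aim is to verify (4) and use the map $S=A\circ T$. The set $C$ is nonempty, convex and weakly compact in $L_1$; since the norms are equivalent, it is weakly compact in $X$. We have $S(C)\subset A(C)\subset C$. Let $k\in L_1$. Since $|Ak|\le A|k|$, the function $u=|k|$ is admissible for $Ak$, so $|Ak|_A\le\|k\|_1$; also $\|Ak\|_1\le\|k\|_1$. Hence $\|Ak\|_X\le\|k\|_1$, and for $x,y\in C$, by (3),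
$$\|Sx-Sy\|_X=\|A(Tx-Ty)\|_X\le\|Tx-Ty\|_1=\|x-y\|_1\le\|x-y\|_X .$$
So $S$ is nonexpansive in $X$. If $Sx=x$ with $x\in C$, then $g=Tx\in C$ satisfies $Ag=x$ and $TAg=Tx=g$, contradicting Lemma 1. So $X$ fails the w-FPP. This completes the proof of Theorem A. $\blacksquare$

The lattice $X$ contains no isometric copy of $L_1[0,1]$ and fails the w-FPP, so the equivalence fails for function Banach lattices and therefore for Banach spaces. Only the implication proved in Section 2 is always true.

## 8. A Euclidean norm in the cancellation gap, and the proof of Theorem B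

For Theorem B we use the other sandwich, (5): $\|Ah\|_1\le p(h)\le\|h\|_1$. Where is there a gap between $\|Ah\|_1$ and $\|h\|_1$? Writing $Ah$ as an average of pairs,
$$Ah(s)=\sum_{g,g'\in\Gamma}\nu(g)\nu(g')\,\tfrac12\big(h(s+g)+h(s+g')\big),\tag{11}$$
we see for each pair the two quantities $\frac12|x+y|\le\frac12(|x|+|y|)$ with $x=h(s+g)$, $y=h(s+g')$. They differ exactly when $x$ and $y$ have opposite signs, and in that case $\frac12\sqrt{x^2+y^2}$ fits between them. So on $\mathbb R^2$ define
$$q(x,y)=\begin{cases}\frac12(|x|+|y|),&xy\ge0,\\[2pt]\frac12\sqrt{x^2+y^2},&xy<0.\end{cases}$$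

**The function $q$ is a norm.** The aim is to write $q$ as a supremum of linear functionals. We claim
$$q(x,y)=\tfrac12\max\Big\{|x+y|,\ \sup\{|ax-by|:a,b\ge0,\ a^2+b^2=1\}\Big\}.\tag{12}$$
If $xy\ge0$, then $ax$ and $by$ do not have opposite signs, so $|ax-by|\le\max(|x|,|y|)\le|x|+|y|=|x+y|$, and the right side is $\frac12(|x|+|y|)$. If $xy<0$, then $|ax-by|=a|x|+b|y|$ has supremum $\sqrt{x^2+y^2}$, attained at $(a,b)=(|x|,|y|)/\sqrt{x^2+y^2}$, while $|x+y|=\big||x|-|y|\big|<\max(|x|,|y|)<\sqrt{x^2+y^2}$. This proves (12). So $q$ is a seminorm, and from the definition and (12)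
$$\tfrac12\sqrt{x^2+y^2}\le q(x,y),\qquad\tfrac12|x+y|\le q(x,y)\le\tfrac12(|x|+|y|).\tag{13}$$
Thus $q$ is a norm, and $q(x,x)=|x|$.

**Lemma 4.** *If $v=(v_1,v_2)$ with $v_1v_2<0$ and $q(v+w)=q(v)+q(w)$, then $w=rv$ for some $r\ge0$.*

*Proof.* The family of functionals $\pm\frac12(x+y)$, $\pm\frac12(ax-by)$ in (12) is compact, so some $\ell$ in it satisfies $\ell(v+w)=q(v+w)$. Since $\ell\le q$ and $q(v+w)=q(v)+q(w)$, also $\ell(v)=q(v)$ and $\ell(w)=q(w)$. Write $|\cdot|_2$ for the Euclidean norm. As $v_1v_2<0$, $\ell(v)=q(v)=\frac12|v|_2$, whereas $\frac12|v_1+v_2|<\frac12|v|_2$; so $\ell$ is not $\pm\frac12(x+y)$. Hence $\ell=\pm\frac12(ax-by)$, whose coefficient vector has Euclidean length $\frac12$. Equality in the Cauchy–Schwarz inequality at $v$ forces $\ell=\frac12\langle v/|v|_2,\,\cdot\,\rangle$. Then, by (13),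
$$\tfrac12\langle v/|v|_2,w\rangle=\ell(w)=q(w)\ge\tfrac12|w|_2,$$
so equality holds in Cauchy–Schwarz for $v$ and $w$, and $w=rv$ with $r\ge0$. $\square$

**The norm $p$.** Choose now $\eta\in(0,\frac12)$ so that $(1-\eta)^{-2}\le1+\varepsilon$, and build $A$ and $\nu$ from it as in Section 4; Lemma 1 holds for every such $\eta$. For $\gamma\in\Gamma$ let
$$\kappa(\gamma)=\sum_{g\in\Gamma}\nu(g)\nu(g+\gamma)>0,\qquad\sum_\gamma\kappa(\gamma)=1,\qquad\kappa(0)\ge\nu(0)^2\ge(1-\eta)^2,$$
and for $h\in L_1$ define
$$p(h)=\sum_{\gamma\in\Gamma}\kappa(\gamma)\int q\big(h(s),h(s+\gamma)\big)dm(s)=\sum_{g,g'\in\Gamma}\nu(g)\nu(g')\int q\big(h(s+g),h(s+g')\big)dm(s).$$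
The two expressions agree: replacing $s$ by $s+g$, the last integral becomes $\int q(h(s),h(s+g+g'))\,dm(s)$, and the pairs with $g+g'=\gamma$ have total weight $\kappa(\gamma)$.

**Step 1: the sandwich.** This step is for (5) and the constants. $p$ is a seminorm because $q$ is a norm. By (13), $\int q(h(s),h(s+\gamma))\,dm\le\|h\|_1$, so $p(h)\le\|h\|_1$. The term $\gamma=0$ alone gives $p(h)\ge\kappa(0)\|h\|_1\ge(1-\eta)^2\|h\|_1\ge(1+\varepsilon)^{-1}\|h\|_1$. By (11) and (13),
$$\|Ah\|_1\le\sum_{g,g'}\nu(g)\nu(g')\int\tfrac12|h(s+g)+h(s+g')|\,dm(s)\le p(h)\le\|h\|_1.\tag{14}$$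

**Step 2: failure of the w-FPP.** The aim is to place $T\circ A$ inside the hyperplane. The set $C_0=C-\frac12\subset L_1^0$ is nonempty, convex and weakly compact (the norm $p$ is equivalent to $\|\cdot\|_1$ on $L_1^0$). Put $R(f)=TA(f+\frac12)-\frac12$; since $A(C)\subset C$ and $T(C)\subset C$, $R$ maps $C_0$ into $C_0$. For $f,f'\in C_0$, (14) and (3) give
$$p(Rf-Rf')\le\|Rf-Rf'\|_1=\big\|A(f+\tfrac12)-A(f'+\tfrac12)\big\|_1=\|A(f-f')\|_1\le p(f-f').$$
A fixed point $f$ of $R$ would give $g=f+\frac12\in C$ with $g=TAg$, contradicting Lemma 1. So $(L_1^0,p)$ fails the w-FPP.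

Before strict convexity, note why we restrict to $L_1^0$. If $h\ge0$, then $q(h(s),h(s+\gamma))=\frac12(h(s)+h(s+\gamma))$, so $p(h)=\|h\|_1$; thus $p$ is additive on positive functions and not strictly convex on $L_1$. A nonzero $h$ of mean zero takes both signs, and the zero-one law will show both signs on almost every orbit.

**Step 3: pass from functions to orbits.** Let $h,h'\in L_1^0\setminus\{0\}$ with $p(h+h')=p(h)+p(h')$; fix real-valued measurable representatives. The aim is a pointwise equality along almost every $\Gamma$-orbit. Since $q$ is subadditive and every $\kappa(\gamma)>0$, for each $\gamma\in\Gamma$ there is a null set $N_\gamma$ such that for $s\notin N_\gamma$ the equality below holds with $a=s$, $b=s+\gamma$. Let $N=\bigcup_\gamma N_\gamma$ and $\Omega_0=\Omega\setminus\bigcup_{g\in\Gamma}(N+g)$, a $\Gamma$-invariant set of measure $1$. For any $a,b\in\Omega_0$ in the same $\Gamma$-orbit,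
$$q\big((h(a),h(b))+(h'(a),h'(b))\big)=q\big(h(a),h(b)\big)+q\big(h'(a),h'(b)\big).\tag{15}$$
Since $h$ and $h'$ are nonzero with mean zero, each of $\{h>0\}$, $\{h<0\}$, $\{h'>0\}$, $\{h'<0\}$ has positive measure. If $E$ is one of them, then $\bigcup_{g\in\Gamma}(E+g)$ is $\Gamma$-invariant of positive measure, hence of measure $1$. Intersecting $\Omega_0$ with these four sets, we may assume that every orbit in $\Omega_0$ meets all four sets.

**Step 4: proportionality on one orbit.** Fix an orbit $O\subset\Omega_0$. Let $a,b\in O$ with $h(a)>0>h(b)$. By (15) and Lemma 4 with $v=(h(a),h(b))$, there is $r\ge0$ with $(h'(a),h'(b))=r(h(a),h(b))$, that is,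
$$\frac{h'(a)}{h(a)}=\frac{h'(b)}{h(b)}=r\ge0 .$$
Every point of $O\cap\{h>0\}$ is linked in this way with every point of $O\cap\{h<0\}$, and both sets are nonempty. So the ratio is one number $r_O\ge0$, and $h'=r_Oh$ on $O\cap\{h\ne0\}$. Exchanging the roles of $h$ and $h'$, there is $r'_O\ge0$ with $h=r'_Oh'$ on $O\cap\{h'\ne0\}$.

*Case $r_O=0$.* Then $h'=0$ on $O\cap\{h\ne0\}$. Choose $a,b\in O$ with $h(a)>0$ and $h'(b)<0$. Then $h'(a)=0$, and $h(b)=0$ because otherwise $h'(b)=0$. So (15) reads
$$\tfrac12\sqrt{h(a)^2+h'(b)^2}=q\big(h(a),h'(b)\big)=q\big(h(a),0\big)+q\big(0,h'(b)\big)=\tfrac12\big(h(a)+|h'(b)|\big),$$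
which is false since both numbers are nonzero. This case does not occur.

*Case $r_O>0$.* On the nonempty set $O\cap\{h\ne0\}$ we have $h'=r_Oh\ne0$, so also $h=r'_Oh'$ there, and $r'_O=1/r_O>0$. Then $h=r'_Oh'\ne0$ on $O\cap\{h'\ne0\}$. So $h$ and $h'$ vanish at the same points of $O$, and $h'=r_Oh$ on all of $O$.

**Step 5: one constant for all orbits.** The function $r(s)=r_O$ for $s\in O\subset\Omega_0$ is $\Gamma$-invariant. It is measurable: enumerate $\Gamma=\{\gamma_1,\gamma_2,\dots\}$; then $r(s)=h'(s+\gamma_n)/h(s+\gamma_n)$ for the first $n$ with $h(s+\gamma_n)\ne0$. By the zero-one law $r$ is a.e. equal to a constant, which is positive. So $h'=rh$ with $r>0$, and $p$ is strictly convex on $L_1^0$.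

**Step 6: a strictly convex norm on all of $L_1$.** This step adds the constants back. For $h\in L_1(\Omega)$ put $h_0=h-\int h$ and
$$M(h)=\Big(p(h_0)^2+\big|\textstyle\int h\big|^2\Big)^{1/2}.$$
This is a norm. It is equivalent to $\|\cdot\|_1$: we have $p(h_0)\le\|h_0\|_1\le2\|h\|_1$ and $|\int h|\le\|h\|_1$, and conversely $\|h\|_1\le\|h_0\|_1+|\int h|\le(1+\varepsilon)p(h_0)+|\int h|\le(1+\varepsilon)\sqrt2\,M(h)$.

It is strictly convex. Let $h,h'\ne0$ with $M(h+h')=M(h)+M(h')$, and write $t=\int h$, $t'=\int h'$. In the chain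
$$\big|\big(p(h_0+h_0'),|t+t'|\big)\big|_2\le\big|\big(p(h_0)+p(h_0'),|t|+|t'|\big)\big|_2\le\big|\big(p(h_0),|t|\big)\big|_2+\big|\big(p(h_0'),|t'|\big)\big|_2$$
both inequalities are equalities. The first gives $p(h_0+h_0')=p(h_0)+p(h_0')$ and $|t+t'|=|t|+|t'|$, because the Euclidean norm is strictly increasing in each coordinate on the closed positive quadrant. The second gives $(p(h_0'),|t'|)=\rho\,(p(h_0),|t|)$ with some $\rho>0$, since both vectors are nonzero. If $h_0=0$, then $h_0'=0$. If $h_0\ne0$, then $h_0'\ne0$, and strict convexity of $p$ makes $h_0'$ a positive multiple of $h_0$, the factor being $p(h_0')/p(h_0)=\rho$. In the same way $t'=\rho t$. So $h'=\rho h$.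

Finally, $M=p$ on $L_1^0$, so $C_0$ and $R$ from Step 2 show that $(L_1(\Omega),M)$ fails the w-FPP. Since $L_1(\Omega)$ and $L_1[0,1]$ are isometric, $L_1[0,1]$ has an equivalent strictly convex norm failing the w-FPP. $\blacksquare$
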